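\title{A Gorenstein Hilbert function that is not the $h$-vector of a reduced arithmetically Gorenstein set of points}

\begin{abstract}
The Artinian reduction of a reduced arithmetically Gorenstein set of points in projective space is an Artinian Gorenstein algebra. We ask whether every Hilbert function of an Artinian Gorenstein algebra arises in this way, and show that the answer is no over every algebraically closed field. If $(1,h_1,\dots,h_s)$ is the $h$-vector of a reduced arithmetically Gorenstein set of points, then $h_{i+1}+\dots+h_{i+j}\ge h_1+\dots+h_j$ whenever $i+j\le s-1$; in particular $h_2\ge h_1$ when $s\ge3$. This excludes $(1,13,12,13,1)$, which is the Hilbert function of an Artinian Gorenstein algebra. The inequality comes from a Kneser-type lower bound for products of subspaces of $k^n$, which we prove in full. We also show that counterexamples exist exactly in socle degree $s\ge4$, and that for $s\le5$ the $h$-vectors of reduced arithmetically Gorenstein sets of points are exactly the SI-sequences.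
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $k$ is a fixed algebraically closed field of arbitrary characteristic, and points of $\mathbb P^c=\mathbb P^c_k$ are closed points.

\subsection*{The question}
Let $A=k[x_1,\dots,x_c]/J$ be a standard graded Artinian algebra: $J$ is a homogeneous ideal that contains no linear forms, and $\dim_kA<\infty$. Its \emph{Hilbert function} $h_t=\dim_kA_t$ is a finite sequence $h_A=(1,h_1,\dots,h_s)$ with $h_1=c$ and $h_s\ne0$. The \emph{socle} of $A$ is the ideal $0:_A\mathfrak m$ of elements killed by $\mathfrak m=(x_1,\dots,x_c)$. It always contains the top piece $A_s$, and $A$ is \emph{Gorenstein} if the socle is one-dimensional. We then call $c$ the \emph{codimension} and $s$ the \emph{socle degree} of $A$.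

Such algebras arise from geometry as follows. Let $X\subset\mathbb P^c$ be a reduced finite set of points with homogeneous ideal $I_X\subset R=k[x_0,\dots,x_c]$. The number $H(t)=\dim_k(R/I_X)_t$ counts the independent conditions that $X$ imposes on forms of degree $t$. A linear form $L$ that vanishes at no point of $X$ is a non-zero-divisor on $R/I_X$, because $Lf$ vanishes on $X$ only if $f$ does. The ring $R/(I_X+(L))$ is an \emph{Artinian reduction} of $X$. Its Hilbert function is the first difference $h_t=H(t)-H(t-1)$, called the \emph{$h$-vector} of $X$; so $H(t)=\sum_{i\le t}h_i$. The set $X$ is \emph{arithmetically Gorenstein} (AG) if $R/I_X$ is a Gorenstein ring. About Gorenstein rings we need one textbook fact: if $\ell$ is a homogeneous non-zero-divisor of positive degree in a standard graded algebra $S$, then $S$ is Gorenstein if and only if $S/(\ell)$ is; and for Artinian rings the notion is the one defined above. Thus $X$ is AG if and only if one, equivalently every, Artinian reduction of $X$ has a one-dimensional socle.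

The $h$-vector of a reduced AG set of points is therefore the Hilbert function of an Artinian Gorenstein algebra. The following converse question is posed in \cite{notes}.

\begin{quote}
\emph{Let $A=k[x_1,\dots,x_c]/J$ be an Artinian Gorenstein algebra. Is there a reduced arithmetically Gorenstein set of points $X\subset\mathbb P^c$ whose $h$-vector is $h_A$?}
\end{quote}

The ambient dimension is no constraint: a set of points with $h_1=c$ spans a linear space of dimension $c$, and passing to that space does not change the coordinate ring.

\subsection*{Evidence for a positive answer}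
Without the word ``reduced'' there is nothing to prove.

\begin{example}\label{ex:cone}
A zero-dimensional subscheme of $\mathbb P^c$ with saturated ideal $I$ is called AG if $R/I$ is Gorenstein, and its $h$-vector is the Hilbert function of $R/(I+(L))$ for a linear non-zero-divisor $L$. Given an Artinian Gorenstein algebra $A=k[x_1,\dots,x_c]/J$, the ring $R/JR=A[x_0]$ has dimension one, $x_0$ is a non-zero-divisor on it (so $JR$ is saturated), and $A[x_0]/(x_0)=A$. Hence $JR$ defines an AG scheme with $h$-vector $h_A$, supported at the single point $[1:0:\dots:0]$.
\end{example}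

The question is thus whether the same numbers can be achieved with distinct points. In the simplest families this is easy.

\begin{example}\label{ex:grid}
The algebra $A=k[x_1,\dots,x_c]/(x_1^{d_1},\dots,x_c^{d_c})$ is Gorenstein with socle spanned by $\prod x_i^{d_i-1}$. Choose sets $E_i\subset k$ with $|E_i|=d_i$, let $X$ be the grid of points $[1:a_1:\dots:a_c]$ with $a_i\in E_i$, and let $F_i=\prod_{a\in E_i}(x_i-ax_0)\in I_X$. Modulo the $F_i$, every form reduces to one of degree less than $d_i$ in each $x_i$, $1\le i\le c$, and such a form vanishes on the grid only if it is zero. So $I_X=(F_1,\dots,F_c)$ and $R/(I_X+(x_0))=A$.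
\end{example}

There are also general existence results. An \emph{O-sequence} is the Hilbert function of a standard graded $k$-algebra. A sequence $(1,h_1,\dots,h_s)$ is an \emph{SI-sequence} if it is symmetric, $h_i=h_{s-i}$ for all $i$, and
\[
(1,\;h_1-1,\;h_2-h_1,\;\dots,\;h_{\lfloor s/2\rfloor}-h_{\lfloor s/2\rfloor-1})
\]
is an O-sequence. The second condition is what one finds when multiplication by some $\ell\in A_1$ is injective from $A_{t-1}$ to $A_t$ for $t\le\lfloor s/2\rfloor$: the differences are then the dimensions of $A/(\ell)$ in these degrees. The following result is known; we quote it without proof and use it only in part (2) of Theorem~\ref{thm:refine}.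

\begin{theorem}\label{thm:SI}
Every SI-sequence is the $h$-vector of a reduced AG set of points.
\end{theorem}

It is also known that in codimension $3$ every set of graded Betti numbers of an Artinian Gorenstein algebra occurs for the Artinian reduction of a reduced AG set of points. Graded Betti numbers determine the Hilbert function, so the question has a positive answer for $c=3$.

\subsection*{Results}
The answer is nevertheless no. Reduced AG sets satisfy an inequality that Artinian Gorenstein algebras need not satisfy.

\begin{theorem}\label{thm:ineq}
Let $X\subset\mathbb P^c$ be a reduced AG set of points with $h$-vector $(1,h_1,\dots,h_s)$, $s\ge1$. For all $i,j\ge0$ with $i+j\le s-1$,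
\begin{equation}\label{eq:main}
H(i+j)\ \ge\ H(i)+H(j)-1,
\end{equation}
equivalently $h_{i+1}+\dots+h_{i+j}\ge h_1+\dots+h_j$. In particular, $h_2\ge h_1$ whenever $s\ge3$.
\end{theorem}

\begin{theorem}\label{thm:counter}
The sequence $(1,13,12,13,1)$ is the Hilbert function of an Artinian Gorenstein $k$-algebra, but it is not the $h$-vector of a reduced AG set of points.
\end{theorem}

\begin{theorem}\label{thm:refine}
\begin{enumerate}
\item[(1)] Fix $s$. For Artinian Gorenstein algebras of socle degree $s$, the question has a positive answer if $s\le3$ and a negative answer if $s\ge4$. For $s\ge4$ there are counterexamples in every codimension $c\ge3+\binom{s+1}2$; in particular, for $s=4$, in every codimension $c\ge13$.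
\item[(2)] For $s\le5$, a sequence $(1,h_1,\dots,h_s)$ is the $h$-vector of a reduced AG set of points if and only if it is an SI-sequence.
\item[(3)] Theorem~\ref{thm:ineq} is sharp. For all $c\ge1$ and $s\ge2$ there is a reduced AG set $X\subset\mathbb P^c$ with $h$-vector $(1,h_1,\dots,h_s)$ for which \eqref{eq:main} is an equality for all $i+j\le s-1$. For $i+j=s$, inequality \eqref{eq:main} fails whenever $0<i<s$ and $h_i\ge2$. It also fails in general for AG schemes that are not reduced.
\end{enumerate}
\end{theorem}

We do not determine all $h$-vectors of reduced AG sets for $s\ge6$.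

\subsection*{The method}
Forms of degree $t$ restrict to a space $B_t$ of functions on $X$, of dimension $H(t)$, and $B_{i+j}$ is spanned by the products of elements of $B_i$ and $B_j$ (Section~\ref{sec:functions}). So \eqref{eq:main} is a lower bound for the dimension of a product of two subspaces of the ring $k^X$. Such a bound holds with the constant $1$ replaced by the dimension of a subalgebra that stabilizes the product (Section~\ref{sec:products}), and the Gorenstein property forces this subalgebra to consist of the constants (Section~\ref{sec:proofA}). Section~\ref{sec:quadrics} shows both phenomena for quadrics. The algebras that violate the inequality are built in Section~\ref{sec:trivial}, and Theorem~\ref{thm:refine} is proved in Section~\ref{sec:refine}.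

\section{Duality and functions on points}\label{sec:functions}

We first record the form in which the Gorenstein property is easiest to test. Here $A$ is any finite-dimensional graded algebra with $A_0=k$ that is generated by $A_1$, and $s$ is its top degree.

\begin{lemma}\label{lem:duality}
The algebra $A$ is Gorenstein if and only if $\dim A_s=1$ and $aA_{s-t}\ne0$ for every $t<s$ and every nonzero $a\in A_t$. In this case the socle is $A_s$, the pairings $A_t\times A_{s-t}\to A_s\cong k$ are perfect, and $h_t=h_{s-t}$ for all $t$.
\end{lemma}

\begin{proof}
The socle is a homogeneous ideal that contains $A_s\ne0$. If $A$ is Gorenstein, the socle is therefore $A_s$, and $\dim A_s=1$. A nonzero $a\in A_t$ with $t<s$ is not in the socle, so $xa\ne0$ for some $x\in A_1$; repeating this $s-t$ times gives $aA_{s-t}\ne0$. Conversely, if $a\in A_t$ with $t<s$ and $aA_{s-t}\ne0$, then $aA_1\neq0$ because $A_{s-t}$ is spanned by products of elements of $A_1$. So the socle has no homogeneous elements of degree below $s$ and equals $A_s$. Finally, the condition says that $A_t\to\operatorname{Hom}_k(A_{s-t},A_s)$ is injective for all $t$. This gives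 $h_t\le h_{s-t}$ for all $t$, hence equality, and the pairings are perfect.
\end{proof}

Now let $X\subset\mathbb P^c$ be a reduced set of $N$ points with $h$-vector $(1,h_1,\dots,h_s)$, let $L$ be a linear form that vanishes at no point of $X$, and let $A=R/(I_X+(L))$. Let $k^X\cong k^N$ be the ring of functions $X\to k$ with pointwise multiplication, and let $\delta_P\in k^X$ be the indicator function of $P\in X$. A form $f$ of degree $t$ has no value at a point, but $f/L^t$ does. Put
\[
B_t=\{\,(f/L^t)|_X:\ f\in R_t\,\}\subseteq k^X\quad(t\ge0),\qquad B_{-1}=0.
\]
For subspaces $S,T$ of a $k$-algebra, $ST$ denotes the span of all products $ab$ with $a\in S$, $b\in T$.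

\begin{lemma}\label{lem:dict}
\begin{enumerate}
\item[(a)] $B_iB_j=B_{i+j}$ for $i,j\ge0$, and $k\cdot1=B_0\subseteq B_1\subseteq B_2\subseteq\cdots$.
\item[(b)] $\dim B_t=H(t)$, and $B_s=k^X$.
\item[(c)] $A\cong\bigoplus_{t\ge0}B_t/B_{t-1}$ as graded rings, where the product on the right is induced by that of $k^X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This follows from $R_iR_j=R_{i+j}$ and $f/L^t=Lf/L^{t+1}$.

(b) The map $R_t\to B_t$ has kernel $(I_X)_t$. For $P\in X$ choose, for each $Q\in X\setminus\{P\}$, a linear form that vanishes at $Q$ but not at $P$; the product of these forms gives a nonzero multiple of $\delta_P$ in $B_{N-1}$. Hence $H(t)=N$ for large $t$, and $H(t)$ is constant for $t\ge s$.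

(c) We have $A_t=R_t/((I_X)_t+LR_{t-1})$, and the image of $LR_{t-1}$ in $B_t$ is $B_{t-1}$. The maps $R_t\to B_t$ are compatible with products.
\end{proof}

The next example shows this dictionary at work. It will also supply the sets of points needed in parts (1) and (3) of Theorem~\ref{thm:refine}.

\begin{example}\label{ex:rnc}
Let $c,s\ge1$ and $N=c(s-1)+2$. Choose distinct $a_1,\dots,a_N\in k$, let $X$ consist of the points $[1:a_i:a_i^2:\dots:a_i^c]$ of the rational normal curve, and take $L=x_0$. Let $V_d\subseteq k^N$ be the space of vectors $(g(a_1),\dots,g(a_N))$ with $g\in k[u]$ of degree at most $d$; by interpolation $\dim V_d=\min(d+1,N)$. Every integer between $0$ and $ct$ is a sum of $t$ integers between $0$ and $c$, so $B_t=V_{ct}$. Thus $H(t)=1+ct$ for $0\le t\le s-1$ and $H(s)=N$: the $h$-vector is $(1,c,\dots,c,1)$ for $s\ge2$, and $(1,1)$ for $s=1$.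

We claim that $X$ is AG. Put $\lambda_i=\prod_{j\ne i}(a_i-a_j)^{-1}$. By Lagrange's formula, $\sum_i\lambda_ig(a_i)$ is the coefficient of $u^{N-1}$ in a polynomial $g$ of degree at most $N-1$. Hence $B_{s-1}=V_{N-2}$ is the hyperplane $\sum_i\lambda_ib_i=0$. No $\lambda_i$ is zero, so the bilinear form $\langle b,b'\rangle=\sum_i\lambda_ib_ib'_i$ is nondegenerate. For $0\le d\le N-2$ the spaces $V_d$ and $V_{N-2-d}$ are orthogonal and their dimensions add up to $N$, so $V_d^\perp=V_{N-2-d}$. For $0<t<s$ take $d=c(s-t)$; then $N-2-d=c(t-1)$, that is, $B_{s-t}^\perp=B_{t-1}$. So an element $b\in B_t$ with $bB_{s-t}\subseteq B_{s-1}$ lies in $B_{t-1}$. For $t=0$ we have $1\cdot B_s\not\subseteq B_{s-1}$. By Lemmas~\ref{lem:dict}(c) and~\ref{lem:duality}, $A$ is Gorenstein.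
\end{example}

The feature to retain is that $B_{s-1}$ is a hyperplane whose equation involves every point of $X$. Lemma~\ref{lem:lambda} will show that all reduced AG sets share it.

\section{Conditions imposed on quadrics}\label{sec:quadrics}

The first case of Theorem~\ref{thm:ineq} with content is $i=j=1$. If $X$ spans $\mathbb P^c$, then $H(1)=c+1$, and the claim is that $X$ imposes at least $2c+1$ conditions on quadrics when $s\ge3$.

Suppose first that any $c+1$ points of $X$ span $\mathbb P^c$. If $X$ is AG and $s\ge3$, then $h_0,h_1,h_{s-1},h_s$ are four different entries of the $h$-vector, so $N\ge2c+2$ by symmetry. Choose $2c+1$ points of $X$. For each point $P$ among them, split the other $2c$ into two groups of $c$ points. Each group spans a hyperplane that misses $P$, and the union of the two hyperplanes is a quadric through the $2c$ points but not through $P$. So the chosen points impose independent conditions, and $H(2)\ge2c+1$.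

This argument does not suffice, because AG sets need not be in such general position: the $3\times3$ grid in $\mathbb P^2$ of Example~\ref{ex:grid} contains three collinear points. For points in special position the inequality can fail.

\begin{example}\label{ex:skew}
In $\mathbb P^3$ let $X=X'\cup X''$, where $X'$ consists of three points on the line $x_2=x_3=0$ and $X''$ of four points on the line $x_0=x_1=0$. A monomial of degree $t\ge1$ in $x_0,x_1$ vanishes on $X''$, a monomial in $x_2,x_3$ vanishes on $X'$, and every other monomial vanishes on $X$. Hence $B_t=B'_t\oplus B''_t\subseteq k^{X'}\oplus k^{X''}$ for $t\ge1$, where $B'_t$ and $B''_t$ are the spaces attached to the two collinear sets, of dimensions $\min(t+1,3)$ and $\min(t+1,4)$. So $H$ takes the values $1,4,6,7$, the $h$-vector is $(1,3,2,1)$, and $h_2<h_1$ although $s=3$ and $h_s=1$.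
\end{example}

Two things happen in this example. First, the spaces $B_t$, $t\ge1$, are stable under multiplication by the indicator function $\varepsilon$ of $X'$, hence under the two-dimensional subalgebra $K=k\cdot1+k\varepsilon$, and
\[
\dim B_2=6=\dim B_1+\dim B_1-\dim K .
\]
The constant $1$ of \eqref{eq:main} has been replaced by $\dim K$. Second, $B_{s-1}=B_2=k^{X'}\oplus B''_2$ is a hyperplane whose equation does not involve the points of $X'$, in contrast with Example~\ref{ex:rnc}; and indeed $X$ is not AG, since its $h$-vector is not symmetric. The proof of Theorem~\ref{thm:ineq} turns these observations into two statements: a stabilizing subalgebra is the only way in which a product of subspaces can be small, and a hyperplane whose equation involves every point is stabilized by the constants only.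

\section{Products of subspaces of $k^n$}\label{sec:products}

In the polynomial ring $k[u]$, nonzero finite-dimensional subspaces satisfy $\dim ST\ge\dim S+\dim T-1$. Indeed, the degrees of nonzero elements take $p=\dim S$ values $d_1<\dots<d_p$ on $S$ and $q=\dim T$ values $e_1<\dots<e_q$ on $T$, and $d_1+e_1<\dots<d_1+e_q<d_2+e_q<\dots<d_p+e_q$ are $p+q-1$ different degrees of elements of $ST$. In $k^n$ with coordinatewise multiplication there is no degree, and the bound is false: if $S=T=K$ is a subalgebra, then $\dim ST=\dim K=\dim S+\dim T-\dim K$. The correct statement is the following Kneser-type theorem; compare Mirandola and Z\'emor \cite{MZ}. Subalgebras are always unital.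

\begin{theorem}\label{thm:kneser}
Let $S,T\subseteq k^n$ be subspaces with $1\in S$ and $1\in T$. There is a subalgebra $K\subseteq k^n$ such that
\[
K\cdot ST\subseteq ST\qquad\text{and}\qquad\dim ST\ge\dim S+\dim T-\dim K .
\]
\end{theorem}

The case $\dim S=2$ shows the dichotomy behind the statement. Write $S=k\cdot1+ka$, so that $ST=T+aT$. If $aT\not\subseteq T$, then $\dim ST\ge\dim T+1$ and $K=k\cdot1$ works. If $aT\subseteq T$, then $ST=T$ is stable under $K=k[a]$, and $\dim K\ge2$. In general the product either grows or acquires a stabilizer that pays for the missing growth.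

We need two elementary facts. The units of $k^n$ are the vectors with no zero coordinate.

\begin{lemma}\label{lem:finite}
The algebra $k^n$ has only finitely many subalgebras.
\end{lemma}

\begin{proof}
Let $K$ be a subalgebra. Call two indices $p,q$ equivalent if $\kappa_p=\kappa_q$ for all $\kappa\in K$; the elements of $K$ are constant on the classes. Fix $p$. For each $q$ not equivalent to $p$ choose $\kappa\in K$ with $\kappa_p\ne\kappa_q$; then $(\kappa-\kappa_q\cdot1)/(\kappa_p-\kappa_q)\in K$ equals $1$ on the class of $p$ and $0$ at $q$. The product of these elements is the indicator vector of the class of $p$. So $K$ is the space of all vectors that are constant on the classes, and it is determined by a partition of $\{1,\dots,n\}$.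
\end{proof}

\begin{lemma}\label{lem:units}
Let $T\subseteq k^n$ be a subspace that contains a unit. If the set of units in $T$ is the union of finitely many subsets $U_1,\dots,U_m$, then some $U_r$ spans $T$. In particular, $T$ is spanned by its units.
\end{lemma}

\begin{proof}
A finite-dimensional vector space over the infinite field $k$ is not a finite union of proper subspaces: choosing for each subspace a nonzero linear form that vanishes on it, the product of these forms is a nonzero polynomial and so does not vanish everywhere. The non-units of $T$ form the union of the $n$ subspaces $\{b\in T:b_p=0\}$, which are proper because $T$ contains a unit. If every $U_r$ spanned a proper subspace, $T$ would be a finite union of proper subspaces.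
\end{proof}

To reduce to small $S$ we want an operation that shrinks $S$ and enlarges $T$, keeps $\dim S+\dim T$ fixed and does not enlarge the product. The identity $\dim(S\cap T)+\dim(S+T)=\dim S+\dim T$ suggests the pair $(S\cap T,S+T)$, and indeed $(S\cap T)(S+T)\subseteq ST$. But this pair brings no progress when $S\subseteq T$, as for $S=T=B_1$. We gain freedom by first rescaling with a unit. For $1\in S$ and a unit $e\in T$ put
\[
S(e)=S\cap Te^{-1},\qquad T(e)=T+Se .
\]
Then $1\in S(e)$ and $T\subseteq T(e)$, and
\begin{align}
&S(e)T(e)\subseteq S(e)\,T+S(e)\,Se\subseteq ST+(Te^{-1})(Se)=ST,\label{eq:exch1}\\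
&\dim S(e)+\dim T(e)=\dim(Se\cap T)+\dim(Se+T)=\dim S+\dim T.\label{eq:exch2}
\end{align}

\begin{example}\label{ex:exchange}
Let $n\ge5$ and let $a\in k^n$ have distinct nonzero coordinates, so that any five consecutive powers of $a$ are linearly independent. Take $S=\langle1,a,a^3\rangle$ and $T=\langle1,a\rangle$. With $e=1$ the pair becomes $(\langle1,a\rangle,\langle1,a,a^3\rangle)$. In the new pair $e=1$ changes nothing, but $e=a$ gives $\langle1,a\rangle\cap\langle a^{-1},1,a^2\rangle=\langle1\rangle$ and $\langle1,a,a^3\rangle+\langle a,a^2\rangle=\langle1,a,a^2,a^3\rangle$. The process ends with a subspace of dimension $4=3+2-1$ of $ST=\langle1,a,a^2,a^3,a^4\rangle$, which is a proper subspace.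
\end{example}

As the example shows, the exchange controls a subspace $V$ of $ST$ rather than $ST$ itself.

\begin{lemma}\label{lem:exchange}
Let $S,T\subseteq k^n$ be subspaces such that $1\in S$ and $T$ contains a unit. There are a subalgebra $K$ and a subspace $V$ with
\[
T\subseteq V\subseteq ST,\qquad KV\subseteq V,\qquad\dim V+\dim K\ge\dim S+\dim T .
\]
\end{lemma}

\begin{proof}
We use induction on $\dim S$. Suppose that $\dim S(e)<\dim S$ for some unit $e\in T$. The pair $(S(e),T(e))$ satisfies the hypotheses, so induction provides $K$ and $V$ for it. By \eqref{eq:exch1}, $T\subseteq T(e)\subseteq V\subseteq S(e)T(e)\subseteq ST$, and by \eqref{eq:exch2} the dimension bound is the required one.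

Otherwise $S(e)=S$, that is $Se\subseteq T$, for every unit $e\in T$. (This is always the case when $\dim S=1$, so the induction starts.) Since $T$ is spanned by its units, $ST\subseteq T$. Let $V=T$, which lies in $ST$ because $1\in S$, and let $K$ be the subalgebra generated by $S$. It is spanned by products of elements of $S$, each of which maps $T$ into $T$; so $KV\subseteq V$. Finally $\dim K\ge\dim S$.
\end{proof}

The subalgebra $K$ of Lemma~\ref{lem:exchange} stabilizes $V$, and there is no reason yet for it to stabilize $ST$. To cover $ST$ we apply the lemma many times: for each unit $x\in S$, a rescaled version gives a space that contains $xT$. These spaces add up to $ST$, but they come with different subalgebras. Finiteness of the set of subalgebras lets us find a single one that serves a spanning set of $S$.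

\begin{proof}[Proof of Theorem~\ref{thm:kneser}]
Let $x\in S$ be a unit. Apply Lemma~\ref{lem:exchange} to $x^{-1}S\ni1$ and $T$, and multiply the resulting subspace by $x$. This gives a subalgebra $K_x$ and a subspace $V_x$ with
\[
xT\subseteq V_x\subseteq ST,\qquad K_xV_x\subseteq V_x,\qquad\dim V_x+\dim K_x\ge\dim S+\dim T .
\]
For a subalgebra $K$ let $U_K$ be the set of units $x\in S$ with $K_x=K$. By Lemma~\ref{lem:finite} the units of $S$ are the union of finitely many sets $U_K$, so by Lemma~\ref{lem:units} some $U_K$ spans $S$; in particular it is not empty. For this $K$,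
\[
ST=\sum_{x\in U_K}xT\subseteq\sum_{x\in U_K}V_x\subseteq ST .
\]
Thus $ST$ is a sum of $K$-stable subspaces and is $K$-stable. For any $x\in U_K$ we have $\dim ST\ge\dim V_x\ge\dim S+\dim T-\dim K$.
\end{proof}

\section{Proof of Theorem~\ref{thm:ineq}}\label{sec:proofA}

Let $X$ be a reduced AG set of $N$ points with $h$-vector $(1,h_1,\dots,h_s)$, $s\ge1$, and let $A$ and $B_t$ be as in Section~\ref{sec:functions}. By Lemma~\ref{lem:duality} the socle of $A$ is $A_s$ and $h_s=1$. So $B_{s-1}$ is a hyperplane in $B_s=k^X$: there is a nonzero $\lambda\in k^X$ with
\[
B_{s-1}=\Big\{b\in k^X:\ \sum_{P\in X}\lambda_Pb_P=0\Big\}.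
\]
In Example~\ref{ex:skew} we also had $h_s=1$, so the condition $h_s=1$ alone is not enough. The absence of socle in lower degrees is used in the next lemma.

\begin{lemma}\label{lem:lambda}
$\lambda_P\ne0$ for every $P\in X$.
\end{lemma}

\begin{proof}
Suppose $\lambda_P=0$. Then $\delta_P\in B_{s-1}$. Let $d\le s-1$ be the smallest integer with $\delta_P\in B_d$; since $B_{-1}=0$, we have $d\ge0$, and the class of $\delta_P$ in $A_d=B_d/B_{d-1}$ is nonzero. For $b\in B_1$ the product $b\,\delta_P=b_P\,\delta_P$ lies in $B_d$, so it is zero in $A_{d+1}=B_{d+1}/B_d$. By Lemma~\ref{lem:dict}(c) the class of $\delta_P$ is a nonzero socle element of degree $d<s$, a contradiction.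
\end{proof}

Theorem~\ref{thm:kneser} will produce a subalgebra that stabilizes $B_{i+j}$, while we have information on $B_{s-1}$. Multiplying by $B_{s-1-i-j}$ carries the stabilizer up to degree $s-1$.

\begin{lemma}\label{lem:stab}
Let $0\le t\le s-1$ and let $K\subseteq k^X$ be a subalgebra with $KB_t\subseteq B_t$. Then $K=k\cdot1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:dict}(a), $KB_{s-1}=KB_tB_{s-1-t}\subseteq B_tB_{s-1-t}=B_{s-1}$. Let $\kappa\in K$ and let $P\ne Q$ be points of $X$. By Lemma~\ref{lem:lambda} the function $b=\lambda_P^{-1}\delta_P-\lambda_Q^{-1}\delta_Q$ is defined, and it lies in $B_{s-1}$. Hence $\kappa b\in B_{s-1}$, which says $\kappa_P-\kappa_Q=0$. So $\kappa$ is constant.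
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ineq}]
Let $i+j\le s-1$. Apply Theorem~\ref{thm:kneser} to $S=B_i$ and $T=B_j$, which contain $1$ and have product $B_{i+j}$. The subalgebra $K$ stabilizes $B_{i+j}$, so $\dim K=1$ by Lemma~\ref{lem:stab}. With $\dim B_t=H(t)$ this is \eqref{eq:main}. Subtracting $H(i)$ from both sides gives $h_{i+1}+\dots+h_{i+j}\ge H(j)-1=h_1+\dots+h_j$. The pair $i=j=1$ is allowed when $s\ge3$ and gives $h_2\ge h_1$.
\end{proof}

The hypothesis $i+j\le s-1$ enters through Lemma~\ref{lem:stab}: the space $B_s=k^X$ is stable under all of $k^X$. The role of reducedness is discussed in Remark~\ref{rem:reduced}.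

\section{Trivial extensions}\label{sec:trivial}

We look for an Artinian Gorenstein algebra with $h_2<h_1$. Lemma~\ref{lem:duality} asks for perfect pairings between $A_t$ and $A_{s-t}$, and one way to obtain them is to start from a graded algebra $Q$ and add its dual space, graded in the reverse order. The Hilbert function is then $h_t=\dim Q_t+\dim Q_{s-t}$. If $Q$ agrees with a polynomial ring in two variables, this is $(t+1)+(s-t+1)=s+2$, which is constant in $t$. With three variables, $\dim Q_t=\binom{t+2}2$ is strictly convex, so $h_t$ is symmetric and strictly convex and has a dip in the middle. We truncate the polynomial ring after degree $s-1$ so that the dual contributes nothing in degree $0$.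

Fix $s\ge2$, let $Q=k[x,y,z]/(x,y,z)^s$ and write $Q_t^*=\operatorname{Hom}_k(Q_t,k)$, with $Q_t=0$ for $t<0$. For $a\in Q_t$ and $\psi\in Q_u^*$ define $a\psi\in Q_{u-t}^*$ by $(a\psi)(q)=\psi(aq)$; this makes $\bigoplus_uQ_u^*$ a $Q$-module. The \emph{trivial extension} of $Q$ by its dual is
\[
A=\bigoplus_tA_t,\qquad A_t=Q_t\oplus Q_{s-t}^*,\qquad(a,\varphi)(b,\psi)=(ab,\ a\psi+b\varphi).
\]
The product is commutative with identity $(1,0)$. It is associative because both bracketings of $(a,\varphi)(b,\psi)(c,\chi)$ give $(abc,\ ab\chi+ac\psi+bc\varphi)$. It respects the grading because $Q_t\cdot Q^*_{s-u}\subseteq Q^*_{s-(t+u)}$.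

\begin{proposition}\label{prop:trivial}
The algebra $A$ is a standard graded Artinian Gorenstein algebra of socle degree $s$, with $h_0=h_s=1$ and
\[
h_t=\binom{t+2}2+\binom{s-t+2}2\qquad(0<t<s).
\]
\end{proposition}

\begin{proof}
Since $Q_s=0$, we have $A_0=Q_0=k$ and $A_s=Q_0^*\cong k$, and $A_t=0$ for $t<0$ and $t>s$. For $0<t<s$ both $t$ and $s-t$ are at most $s-1$, which gives the formula for $h_t$.

\emph{Generation in degree one.} We have $A_1=Q_1\oplus Q_{s-1}^*$, and $Q$ is generated by $Q_1$. It remains to generate $Q_{s-t}^*\subseteq A_t$ for $1\le t\le s$. For a monomial $m$ of degree at most $s-1$ let $m^*$ be the corresponding element of the basis dual to the monomial basis. If $\deg m=s-t$, then $x^{t-1}m$ is a monomial of degree $s-1$, nonzero in $Q$, and for every monomial $q$ of degree $s-t$ the value $\big(x^{t-1}\cdot(x^{t-1}m)^*\big)(q)=(x^{t-1}m)^*(x^{t-1}q)$ is $1$ if $q=m$ and $0$ otherwise. So $m^*=x^{t-1}\cdot(x^{t-1}m)^*$ is a product of $t$ elements of $A_1$. Presenting $A$ with $\dim A_1$ variables gives an ideal without linear forms.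

\emph{Gorenstein property.} Let $(a,\varphi)\in A_t$ and $(b,\psi)\in A_{s-t}$, so that $a\in Q_t$, $\psi\in Q_t^*$, $b\in Q_{s-t}$, $\varphi\in Q_{s-t}^*$. Then $ab\in Q_s=0$, and evaluating $a\psi+b\varphi\in Q_0^*$ at $1$ gives $\psi(a)+\varphi(b)$. If $a\ne0$ take $b=0$ and $\psi(a)\neq0$; if $\varphi\ne0$ take $\psi=0$ and $\varphi(b)\ne0$. So every nonzero element of $A_t$ has a nonzero product with $A_{s-t}$, and Lemma~\ref{lem:duality} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
For $s=4$ Proposition~\ref{prop:trivial} gives
\[
h_A=(1,\ 3+10,\ 6+6,\ 10+3,\ 1)=(1,13,12,13,1).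
\]
A reduced AG set of points with this $h$-vector has $s=4\ge3$, so Theorem~\ref{thm:ineq} would give $12=h_2\ge h_1=13$.
\end{proof}

This algebra is Stanley's well-known example. The construction uses no hypothesis on the characteristic.

\section{Socle degree, codimension and sharpness}\label{sec:refine}

To reach all large codimensions we add one variable at a time without changing $h_1-h_2$. The new variable $y$ should not interact with the old ones, except that its $s$-th power must be identified with the old socle in order to keep the socle one-dimensional.

\begin{lemma}\label{lem:raise}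
Let $A$ be an Artinian Gorenstein algebra of socle degree $s\ge2$. There is an Artinian Gorenstein algebra $A'$ of socle degree $s$ with $h_{A'}=h_A+(0,1,\dots,1,0)$.
\end{lemma}

\begin{proof}
Let $\sigma$ span $A_s$. Let $F\subseteq A\times k[y]/(y^{s+1})$ be the fiber product over $k$, the subring of pairs whose components of degree $0$ agree. Then $F_0=k$ and $F_t=A_t\oplus ky^t$ for $1\le t\le s$. The ring $F$ is generated in degree one, by the elements $(a,0)$ with $a\in A_1$ and $(0,y)$. The element $(\sigma,-y^s)$ has top degree, so it spans an ideal; let $A'$ be the quotient of $F$ by this ideal. Then $A'$ is generated in degree one, $A'_t=F_t$ for $t<s$, and $A'_s\cong A_s$ with $(0,y^s)$ identified with $\sigma$. This gives the Hilbert function. For $0<t<s$ the product $A'_t\times A'_{s-t}\to A'_s$ is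
\[
(a,\alpha y^t)(b,\beta y^{s-t})=ab+\alpha\beta\sigma .
\]
If $a\ne0$ take $\beta=0$ and $b$ with $ab\ne0$, which exists by Lemma~\ref{lem:duality}; if $\alpha\ne0$ take $b=0$ and $\beta=1$. The case $t=0$ is $1\cdot A'_s\neq0$. By Lemma~\ref{lem:duality}, $A'$ is Gorenstein.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:refine}]
(1) Let $s\le3$. By symmetry the Hilbert function is $(1)$, $(1,1)$, $(1,c,1)$ or $(1,c,c,1)$. The first is the $h$-vector of the point $\mathbb P^0$, and the others are realized in Example~\ref{ex:rnc}.

Let $s\ge4$. The algebra of Proposition~\ref{prop:trivial} has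
\[
h_1=3+\binom{s+1}2,\qquad h_2=6+\binom s2,\qquad h_1-h_2=s-3>0 .
\]
Lemma~\ref{lem:raise} raises both $h_1$ and $h_2$ by one. Iterating it gives, in every codimension $c\ge3+\binom{s+1}2$, an Artinian Gorenstein algebra of socle degree $s$ with $h_2<h_1$, and Theorem~\ref{thm:ineq} excludes its Hilbert function. For $s=4$ the bound is $13$.

(2) SI-sequences are realized by Theorem~\ref{thm:SI}. Conversely, let $h$ be the $h$-vector of a reduced AG set, with Artinian reduction $A$; it is symmetric by Lemma~\ref{lem:duality}. For $s\le1$ the sequence of differences in the definition of an SI-sequence is $(1)$, and for $s=2,3$ it is $(1,c-1)$ with $c=h_1\ge1$; these are the Hilbert functions of $k$ and of $k[y_1,\dots,y_{c-1}]/(y_1,\dots,y_{c-1})^2$. For $s=4,5$ the $h$-vector is $(1,c,a,c,1)$ or $(1,c,a,a,c,1)$, and the sequence of differences is $(1,c-1,a-c)$. Theorem~\ref{thm:ineq} gives $a\ge c$, and $a\le\binom{c+1}2$ because $A_2$ is spanned by products of two elements of $A_1$. So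
\[
0\le a-c\le\binom{c+1}2-c=\binom c2 .
\]
The space of quadrics in $c-1$ variables $y_1,\dots,y_{c-1}$ has dimension $\binom c2$. Choosing a subspace $W$ of codimension $a-c$ in it, the quotient of $k[y_1,\dots,y_{c-1}]$ by $W$ and all cubics has Hilbert function $(1,c-1,a-c)$. Hence $h$ is an SI-sequence.

(3) For the set $X$ of Example~\ref{ex:rnc} we have $H(t)=1+ct$ for $0\le t\le s-1$, so $H(i)+H(j)-1=1+c(i+j)=H(i+j)$ for all $i+j\le s-1$.

Let $X$ be any reduced AG set of $N$ points and let $i+j=s$ with $0<i<s$. By symmetry $H(j)=h_0+\dots+h_{s-i}=h_s+\dots+h_i=N-H(i-1)$. So $H(i)+H(j)-1=N+h_i-1$, which exceeds $H(s)=N$ when $h_i\ge2$.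

Finally, Example~\ref{ex:cone} applied to the algebra of Theorem~\ref{thm:counter} gives an AG scheme with $h$-vector $(1,13,12,13,1)$. It has $H(1)=14$ and $H(2)=26<27=H(1)+H(1)-1$.
\end{proof}

\begin{remark}\label{rem:reduced}
The last example locates the use of reducedness. Let $A$ be the algebra of Theorem~\ref{thm:counter}. Setting $x_0=1$ identifies the degree $t$ part of $A[x_0]$ with $A_{\le t}=A_0\oplus\dots\oplus A_t$, so $A$ takes the place of $k^X$ and $A_{\le t}$ that of $B_t$. The analogue of Lemma~\ref{lem:stab} holds. Indeed, if $\kappa A_{\le t}\subseteq A_{\le t}$ with $t\le3$, then $\kappa A_{\le3}\subseteq A_{\le3}$, and we may subtract a constant so that $\kappa$ has no component of degree $0$; if $\kappa\ne0$ had lowest component $\kappa_d$, then $d\ge1$, and an element $b\in A_{4-d}$ with $\kappa_db\ne0$ would give $0\ne\kappa b\in A_4$. The proofs of Lemmas~\ref{lem:units} and~\ref{lem:exchange} also carry over, since the non-units of $A$ form the single subspace $A_1\oplus\dots\oplus A_4$. Yet Theorem~\ref{thm:kneser} fails in $A$ for $S=T=A_{\le1}$, where $\dim ST=26<14+14-1$. What is lost is Lemma~\ref{lem:finite}: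 the subspaces $k\oplus k\ell\oplus A_2\oplus A_3\oplus A_4$ with $0\ne\ell\in A_1$ are infinitely many subalgebras.
\end{remark}

\begin{thebibliography}{9}

\bibitem{notes}
\emph{Experiments in Commutative Algebra and Algebraic Geometry},
\texttt{https://cocoa.dima.unige.it/cocoa/conference/schooliv/notes/migliore.pdf}

\bibitem{MZ}
Mirandola and Z\'emor, \emph{Critical pairs for the product Singleton bound}, IEEE Trans. Inform. Theory, 2015.

\end{thebibliography}
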